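# Exponents of $(n,k,L)$-systems: the inequality $a(k,L)>b(k,L)-1$ and where it fails

## Intersection sizes, exponents and bases

Throughout, $k\ge1$ is an integer, $[k]=\{1,\dots,k\}$, and $L\subseteq\{0,1,\dots,k-1\}$. The bracket $[\text{statement}]$ is $1$ if the statement is true and $0$ otherwise; no confusion with $[k]$ will arise.

**Definition ($(n,k,L)$-system).** An $(n,k,L)$-system is a family $\mathcal F$ of $k$-element subsets of an $n$-element set $X$ such that $|F\cap F'|\in L$ for all distinct $F,F'\in\mathcal F$. The maximum size of such a family is $m(n,k,L)$.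

For example, let $k=3$ and $L=\{0,1\}$, so two triples may share at most one point. Each pair of points lies in at most one triple, so $m(n,3,\{0,1\})\le\binom n2/3$. Conversely, take three disjoint copies of $\mathbb Z/N$ with $N=\lfloor n/3\rfloor$, and all triples consisting of $x$ in the first copy, $y$ in the second and $x+y$ in the third. Two of the three entries determine the triple, so different triples share at most one point. This gives $N^2$ triples, and $m(n,3,\{0,1\})=\Theta(n^2)$.

**Definition (exponent).** $a(k,L)=\inf\{\alpha: m(n,k,L)=O(n^\alpha)\text{ as }n\to\infty\}$.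

In the example, $a(3,\{0,1\})=2$. It has been conjectured that for all $k,L$ there are a rational $a$ and positive constants $c,\tilde c$ with $c\,n^{a}<m(n,k,L)<\tilde c\,n^{a}$ for all large $n$. Whenever this holds, that exponent is our $a(k,L)$. The infimum makes sense in any case. We use it in two ways: if $m(n,k,L)\ge c\,n^\beta$ for all large $n$ with some $c>0$, then $a\ge\beta$; if $m(n,k,L)=O(n^\alpha)$, then $a\le\alpha$.

**Definition (intersection-closed family, base).** A family $\mathcal A\subseteq2^{[k]}$ is intersection-closed if $A\cap A'\in\mathcal A$ for all $A,A'\in\mathcal A$. A set $B\subseteq[k]$ is a base for $\mathcal A$ if $B\not\subseteq A$ for all $A\in\mathcal A$, but no proper subset of $B$ has this property. Put $b(\mathcal A)=\min\{|B|:B\text{ is a base}\}$, and let $b(k,L)$ be the maximum of $b(\mathcal A)$ over all intersection-closed $\mathcal A\subset2^{[k]}$ with $|A|\in L$ for all $A\in\mathcal A$.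

Since sizes in $L$ are less than $k$, the set $[k]$ is contained in no member of $\mathcal A$, so bases exist. For example, on $[4]$ the family $\{\emptyset,\{1,2\}\}$ has the bases $\{3\}$ and $\{4\}$, so $b=1$. On $[3]$ the family $\{\emptyset,\{1\},\{2\},\{3\}\}$ has the three pairs as its bases, so $b=2$. For $k=3$, $L=\{0,1\}$ no family has larger $b$, because no pair lies in a set of size at most $1$. So $b(3,\{0,1\})=2$.

**Definition (flats, closure, generation).** Let $\mathcal A\subseteq2^{[k]}$ be intersection-closed with sizes in $L$. The members of $\mathcal L=\mathcal A\cup\{[k]\}$ are called flats. The family $\mathcal L$ is intersection-closed, so every $B\subseteq[k]$ lies in a smallest flat, its closure $\mathrm{cl}(B)$. We write $\mathrm{cl}(x)$ for $\mathrm{cl}(\{x\})$ and $B\cup x$ for $B\cup\{x\}$. A set $B$ generates $[k]$ if $\mathrm{cl}(B)=[k]$, that is, if $B$ lies in no member of $\mathcal A$.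

In the family $\{\emptyset,\{1\},\{2\},\{3\}\}$ on $[3]$ we have $\mathrm{cl}(1)=\{1\}$ and $\mathrm{cl}(\{1,2\})=[3]$. Bases are exactly the inclusion-minimal generating sets, so $b(\mathcal A)$ is the smallest size of a generating set. If $d$ points generate $[k]$, then $b(\mathcal A)\le d$; if every $(d-1)$-set lies in a member of $\mathcal A$, then $b(\mathcal A)\ge d$.

## The conjectured bound $a>b-1$

It is known that $a(k,L)\le b(k,L)$ always, and a short proof appears below. A conjecture of Füredi from 1983 says that this upper bound is never off by one or more: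

$$a(k,L)>b(k,L)-1\qquad\text{for all }k\text{ and }L\ ?$$

In words: $b$ is a number that one reads off from finite closure structures on $k$ points. Does it determine the growth of $m(n,k,L)$ to within an error of less than $1$ in the exponent?

The answer is no. We shall see an explicit pair $(k,L)$ with $b=3$ and $m(n,k,L)=\Theta(n^2)$, then a family of pairs for which $b-a$ is unbounded, and finally a classification: the inequality holds for all $(k,L)$ with $b(k,L)=B$ if and only if $B\le2$.

## A covering construction and the cases $b\le2$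

**The case $b=0$.** If $L\ne\emptyset$, pick $\ell\in L$; a family consisting of one set of size $\ell$ has $b\ge1$, since $\emptyset$ is contained in it. So $b(k,L)=0$ forces $L=\emptyset$. Then $m(n,k,L)=1$ for $n\ge k$, so $a=0>-1$.

**The case $b=1$.** If $L=\emptyset$, the only admitted family is $\mathcal A=\emptyset$, for which $\emptyset$ is a base, so $b=0$. Hence $b=1$ forces $L\ne\emptyset$. Take $\ell\in L$, fix a kernel of $\ell$ points, and add disjoint petals of $k-\ell$ points each. Any two of the resulting sets meet exactly in the kernel, so $m(n,k,L)\ge\lfloor(n-\ell)/(k-\ell)\rfloor$ and $a\ge1>0$.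

**The case $b=2$.** Now every point of $[k]$ lies in a member of a suitable $\mathcal A$. The following lemma turns such a covering into a large system; it gives every lower bound we need.

**Lemma 1 (covering construction).** Let $\mathcal A\subseteq2^{[k]}$ be intersection-closed with sizes in $L$. Let $A_1,\dots,A_M\in\mathcal A$ with $M\ge1$, and let $N_1,\dots,N_M$ be positive integers such that
$$\prod_{i:\,p\notin A_i}N_i\le n/k\qquad\text{for every }p\in[k].$$
Then $m(n,k,L)\ge N_1N_2\cdots N_M$.

*Proof.* For $y\in[N_1]\times\dots\times[N_M]$ put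
$$F_y=\{(p,(y_i)_{i:\,p\notin A_i}):p\in[k]\}.$$
This is a $k$-set. For each $p$ at most $n/k$ pairs with first entry $p$ occur, so at most $n$ vertices occur in total. Let $y\ne y'$. The elements of $F_y$ and $F_{y'}$ with first entry $p$ coincide if and only if $y_i=y'_i$ for all $i$ with $p\notin A_i$, that is, if and only if $p\in A_i$ for all $i$ with $y_i\ne y'_i$. Therefore
$$|F_y\cap F_{y'}|=\Big|\bigcap_{i:\,y_i\neq y_i'}A_i\Big|.$$
The index set is nonempty, so the intersection is a member of $\mathcal A$ and its size is in $L$. In particular it is less than $k$, so $F_y\ne F_{y'}$. $\square$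

Now let $b(\mathcal A)=2$. A base of size $2$ exists, so $k\ge2$. No single point generates, so every $i\in[k]$ lies in some $A_i\in\mathcal A$. Apply Lemma 1 to $A_1,\dots,A_k$ with all $N_i=N=\lfloor(n/k)^{1/(k-1)}\rfloor$, for $n\ge k$. Since $p\in A_p$, each point is missed by at most $k-1$ of the sets, so the hypothesis holds. We get $m(n,k,L)\ge N^k\ge c\,n^{k/(k-1)}$, hence
$$a(k,L)\ge\frac k{k-1}>1=b(k,L)-1.$$
So the conjecture holds whenever $b(k,L)\le2$.

## Six blocks with $b=3$ on which coverings stall at $n^2$

The sensible next attempt is to do the same for $b=3$. With all $N_i$ equal to $\lfloor (n/k)^{1/s}\rfloor$, where each point is missed by at most $s$ of the $M$ sets, Lemma 1 gives the exponent $M/s$. To beat $b-1=2$ we need $M/s>2$: every point must lie in more than half of the chosen sets. What $b(\mathcal A)\ge3$ gives is that every pair of points lies in a common member. Is that enough to cover every point more than half of the time?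

It is not. Partition $[k]$ into nonempty blocks $P_e,P_f,S_1,S_2,T_1,T_2$, and let $\mathcal A_0$ consist of the following sets, where $i,j\in\{1,2\}$:

- $\emptyset,\ P_f,\ P_f\cup T_j,\ P_f\cup T_1\cup T_2$;
- $P_e,\ P_e\cup S_i,\ P_e\cup S_1\cup S_2$;
- $P_e\cup P_f,\ P_e\cup P_f\cup T_j,\ P_e\cup P_f\cup S_i,\ P_e\cup P_f\cup S_i\cup T_j$.

*It is intersection-closed.* Two sets of the first line meet in a set of the first line; likewise within the second line, and within the third line (at most one $S$-block and at most one $T$-block survive). A set of the first line meets a set of the second line in $\emptyset$. A set of the first line meets a set of the third in $\emptyset$ or in $P_f$ with some $T$-blocks. A set of the second line meets a set of the third in $P_e$ with some $S$-blocks.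

*Any two points lie in a common member.* If both are in $S_1\cup S_2$, use $P_e\cup S_1\cup S_2$. If both are in $T_1\cup T_2$, use $P_f\cup T_1\cup T_2$. Otherwise at most one is in $S_1\cup S_2$ and at most one in $T_1\cup T_2$, and some $P_e\cup P_f\cup S_i\cup T_j$ contains both. So $b(\mathcal A_0)\ge3$. Equality holds: one point from each of $S_1,S_2,T_1$ generate, since no member meets all three blocks.

*Coverings stall at exactly $n^2$.* Every member of $\mathcal A_0$ contains at most two of the four blocks $S_1,S_2,T_1,T_2$. Choose one point from each of these four blocks and multiply the four hypotheses of Lemma 1. Each $A_i$ misses at least two of the four points, so $\prod_iN_i^2\le(n/k)^4$, that is, $\prod_i N_i\le(n/k)^2$. Whatever we feed into Lemma 1, this $\mathcal A_0$ never gives more than $(n/k)^2$.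

*And $n^2$ is reached.* Use the six maximal members
$$M_e=P_e\cup S_1\cup S_2,\qquad M_f=P_f\cup T_1\cup T_2,\qquad M_{ij}=P_e\cup P_f\cup S_i\cup T_j .$$
Points of $P_e$ are missed only by $M_f$, points of $P_f$ only by $M_e$. The others are missed by three sets each: $S_1$ by $M_f,M_{21},M_{22}$; $S_2$ by $M_f,M_{11},M_{12}$; $T_1$ by $M_e,M_{12},M_{22}$; $T_2$ by $M_e,M_{11},M_{21}$. (Any two of these four triples share exactly one member: they are the four vertex stars of $K_4$, with the six sets as edges.) With $N=\lfloor(n/k)^{1/3}\rfloor$ for all six sets, Lemma 1 gives, for every $L$ containing all sizes of members of $\mathcal A_0$,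
$$m(n,k,L)\ge N^6\ge c\,n^2\qquad(n\ge k).\tag{1}$$

So the attempted proof of the conjecture breaks at this family, and the breakdown suggests that it could be a counterexample. But two things are missing. Another construction based on $\mathcal A_0$ might do better than a covering. And once $L$ is fixed, other families with sizes in $L$ compete. We need an upper bound tool.

## Entropy and admissible functions

**Definition (admissible function).** Let $\mathcal A$ be intersection-closed with sizes in $L$. A function $h:2^{[k]}\to\mathbb R_{\ge0}$ is $\mathcal A$-admissible if $h(\emptyset)=0$; $h$ is monotone; $h$ is submodular, meaning $h(B)+h(C)\ge h(B\cup C)+h(B\cap C)$; $h(\{x\})\le1$ for all $x$; and $h(\mathrm{cl}(B))=h(B)$ for all $B$.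

For $\mathcal A=\{\emptyset,\{1\},\{2\},\{3\}\}$ on $[3]$, the function $h(B)=\min(|B|,2)$ is admissible. It is the rank function of a uniform matroid, so it is monotone and submodular, and closing a pair to $[3]$ leaves the value $2$ unchanged.

Submodularity and $h\ge0$ give $h(B\cup C)\le h(B)+h(C)$. In particular $h(B\cup x)\le h(B)+1$, and if $d$ points generate $[k]$, then $h([k])\le d$.

The bridge from set systems to such functions is a theorem which we quote.

**Theorem (Füredi, Discrete Math., 1983).** For each $k$ there is $c=c(k)>0$ such that every $k$-uniform family $\mathcal F$ on a finite set $X$ contains a subfamily $\mathcal F^*$ with $|\mathcal F^*|\ge c|\mathcal F|$ and the following properties. There is a partition $X=X_1\cup\dots\cup X_k$ with $|F\cap X_i|=1$ for all $F\in\mathcal F^*$ and all $i$. Writing $\pi(S)=\{i:S\cap X_i\neq\emptyset\}$, there is an intersection-closed $\mathcal J\subseteq2^{[k]}$ with $\{\pi(F\cap F'):F'\in\mathcal F^*\setminus\{F\}\}=\mathcal J$ for every $F\in\mathcal F^*$.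

For example, if $\mathcal F^*$ is the family of triples $(x,y,x+y)$ above with $N\ge2$, each triple meets others in exactly one point, in any of the three parts. If $N\ge3$, each triple is also disjoint from some other: to be disjoint from $(x,y,x+y)$, change $x$ by $1$ and $y$ by $1$, so that the sum changes by $2\ne0$. So for $N\ge3$ we have $\mathcal J=\{\emptyset,\{1\},\{2\},\{3\}\}$.

Recall also the textbook facts on Shannon entropy $H$: for jointly distributed variables $(X_i)_{i\in[k]}$, the function $B\mapsto H(X_B)$ is monotone and submodular with $H(X_\emptyset)=0$; a variable with at most $N$ values has entropy at most $\log N$, with equality if it is uniform on $N$ values; and adjoining variables that are determined by the others does not change entropy.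

**Lemma 2 (entropy bound).** Suppose $h([k])\le\alpha$ for every intersection-closed $\mathcal A$ with sizes in $L$ and every $\mathcal A$-admissible $h$. Then $m(n,k,L)\le c(k)^{-1}n^\alpha$ for $n\ge2$.

*Proof.* If $n<k$ then $m(n,k,L)=0$. Otherwise let $\mathcal F\ne\emptyset$ be an $(n,k,L)$-system, and take $\mathcal F^*$ and $\mathcal A=\mathcal J$ from Füredi's theorem. Each $F\in\mathcal F^*$ has one element per part, so $|\pi(F\cap F')|=|F\cap F'|\in L$: the members of $\mathcal J$ have sizes in $L$.

Choose $F\in\mathcal F^*$ uniformly at random, let the random variable $X_i$ be the element of $F$ in part $i$, and put $h(B)=H(X_B)/\log n$. Then $h$ is nonnegative, monotone, submodular, $h(\emptyset)=0$, and $h(\{i\})\le1$ since $X_i$ has at most $n$ values. If distinct $F,F'\in\mathcal F^*$ agree on the parts in $B$, then $\pi(F\cap F')$ is a member of $\mathcal J$ that contains $B$, hence contains $\mathrm{cl}(B)$. So $F,F'$ agree on the parts in $\mathrm{cl}(B)$. (If $B$ lies in no member of $\mathcal J$, this says that no two distinct sets agree on $B$, which fits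 $\mathrm{cl}(B)=[k]$.) Thus $X_B$ determines $X_{\mathrm{cl}(B)}$, and $h(\mathrm{cl}(B))=h(B)$. So $h$ is $\mathcal A$-admissible, and since $F$ is uniform,
$$|\mathcal F^*|=n^{h([k])}\le n^\alpha,\qquad |\mathcal F|\le c(k)^{-1}n^\alpha.\qquad\square$$

In particular $a(k,L)\le b(k,L)$: every $\mathcal A$ has a generating set of at most $b(k,L)$ points, so $h([k])\le b(k,L)$.

**Model computation on $\mathcal A_0$.** Bounding $h$ by the number of generating points can never give less than $b$; on $\mathcal A_0$ it stops at $3$. Submodularity does better. Let $h$ be $\mathcal A_0$-admissible, $Y=[k]$, $s_i\in S_i$ and $t_j\in T_j$. Put $Z=P_e$ and $Z_2=P_e\cup P_f$. We have $\mathrm{cl}(s_i)=P_e\cup S_i$, and $\mathrm{cl}(Z\cup t_j)=P_e\cup P_f\cup T_j=:B_j$. So $h(P_e\cup S_i)\le1$ and $h(B_j)\le h(Z)+1$. No member contains $B_1\cup B_2$, and none contains $P_e\cup P_f\cup S_1\cup S_2$. Hence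
$$2+2h(Z)\ge h(B_1)+h(B_2)\ge h(Y)+h(Z_2),$$
$$2\ge h(P_e\cup S_1)+h(P_e\cup S_2)\ge h(P_e\cup S_1\cup S_2)+h(Z),$$
$$h(P_e\cup S_1\cup S_2)+h(Z_2)\ge h(Y)+h(Z).$$
Add the three lines: everything except $4\ge2h(Y)$ cancels, so $h(Y)\le2$.

So the inequality needs only a few objects: nested flats $Z\subseteq Z_2$; two points $s_1,s_2$ with $\mathrm{cl}(s_i)\supseteq Z$ that together generate $Y$ over $Z_2$; and two flats $B_1,B_2$, each generated over $Z$ by one point, with $B_1\cap B_2=Z_2$ and $\mathrm{cl}(B_1\cup B_2)=Y$. The plan is to choose the block sizes so that in every $\mathcal A$ with sizes in $L$, either two points generate $Y$, or these objects exist.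

The block sizes do matter. If all six blocks have size $1$, then $k=6$ and the sizes occurring in $\mathcal A_0$ are $L=\{0,1,2,3,4\}$. All sets of size at most $4$ form an intersection-closed family in which every $4$-set lies in a member, and every set of $5$ points generates, so $b(6,L)=5$. Moreover $m(n,6,L)=\Theta(n^5)$: each $5$-set lies in at most one member of the system, which gives $O(n^5)$, and each $6$-set meets only $6(n-6)$ other $6$-sets in $5$ points, so a greedy choice gives at least $\binom n6/(6(n-6)+1)\ge c\,n^5$ sets. Here $a=b$, and nothing is refuted.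

## Counting points modulo a number

Two lemmas convert arithmetic of $L$ into existence of points. They are used for both main theorems.

**Lemma 3.** If a finite family of sets is closed under pairwise intersection and all its members have size $\equiv0\pmod N$, then its union has size $\equiv0\pmod N$.

*Proof.* By inclusion–exclusion, the size of the union is a signed sum of sizes of intersections of nonempty subfamilies. Each such intersection is a member, so each term is $\equiv0$. $\square$

**Lemma 4 (class counting).** Let $\mathcal I$ be a finite intersection-closed family of sets with a largest member $Y$; members $\ne Y$ are called proper. Suppose that some proper members are called big, in such a way that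

1. a proper member that contains a big member is big;
2. if $E,E',E''$, $E\cap E'$ and $E'\cap E''$ are big, then $E\cap E'\cap E''$ is big.

For big $E,E'$ write $E\sim E'$ if $E\cap E'$ is big. Then $\sim$ is an equivalence relation, and each class has a least member; let $D_1,\dots,D_\nu$ be these least members ($\nu\ge0$). Moreover:

(a) A proper $E\in\mathcal I$ contains exactly one $D_j$ if it is big, and none otherwise.

(b) If big members $C,C'$ lie in a common proper member, then $C\sim C'$.

(c) Let $w:\mathcal I\to\mathbb Z$ and integers $\rho,\sigma,N$ (with $N\ge1$) satisfy $\sum_{D\in\mathcal I,D\subseteq E}w(D)\equiv\rho\,[E\text{ big}]\pmod N$ for all proper $E$, and $\sum_{D\in\mathcal I}w(D)\equiv\sigma\pmod N$. Then $w(D)\equiv\rho\,[D\in\{D_1,\dots,D_\nu\}]$ for all proper $D$, and $w(Y)\equiv\sigma-\nu\rho\pmod N$.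

*Proof.* Reflexivity and symmetry are clear. If $E\sim E'\sim E''$, then $E\cap E'\cap E''$ is big by 2. It is contained in $E\cap E''$, which is a proper member, so $E\cap E''$ is big by 1. So $\sim$ is transitive. If $E\sim E'$, then $E\cap E'$ is big and $(E\cap E')\cap E=E\cap E'$ is big, so $E\cap E'$ belongs to the same class. Hence each class is closed under intersection, and the intersection of all its members is its least member.

(a) Let $E$ be proper with $D_j\subseteq E$. Then $E$ is big by 1, and $E\cap D_j=D_j$ is big, so $E\sim D_j$. So a proper member that is not big contains no $D_j$, and a big one can contain only the least member of its own class, which it does contain.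

(b) Let $C,C'\subseteq G$ with $G$ proper. Then $G$ is big by 1, $G\cap C=C$ and $G\cap C'=C'$ are big, so $C\sim G\sim C'$.

(c) By (a), $[E\text{ big}]=\sum_{D\subseteq E}[D\in\{D_1,\dots,D_\nu\}]$ for proper $E$, the sum over $D\in\mathcal I$. So $w$ and $\rho\,[\,\cdot\in\{D_1,\dots,D_\nu\}]$ have congruent sums over $\{D\in\mathcal I:D\subseteq E\}$ for each proper $E$. By induction on $|E|$, all terms with $D\subsetneq E$ are congruent, hence so are the terms with $D=E$. Finally subtract the values at proper members from $\sigma$. $\square$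

## A system with $k=188$: $b=3$ and $m=\Theta(n^2)$

**Theorem 1.** Let $k=188$ and $L=\{0,42,45,48,126,133,140,168,171,175,178\}$. Then $b(k,L)=3$ and $c\,n^2\le m(n,k,L)\le c'n^2$ for large $n$, with constants $c,c'>0$. So $a(k,L)=2=b(k,L)-1$.

In the six-block family give $P_e,P_f,S_1,S_2,T_1,T_2$ the sizes $126,42,7,7,3,3$. They add up to $188$, and the three lines of the definition of $\mathcal A_0$ have sizes $0,42,45,48$, then $126,133,140$, then $168,171,175,178$. That is exactly $L$. So $b(188,L)\ge3$, and (1) gives $m(n,188,L)\ge c\,n^2$.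

For the upper bounds, let $\mathcal A$ be any intersection-closed family on $Y=[188]$ with sizes in $L$, and let $h$ be $\mathcal A$-admissible. We show $b(\mathcal A)\le3$ and $h(Y)\le2$. As a running check we note what each object is in $\mathcal A_0$.

**Step 1: dispose of the easy case.** If some $x,x'$, possibly equal, satisfy $\mathrm{cl}(\{x,x'\})=Y$, then $h(Y)\le2$ and $b(\mathcal A)\le2$. From now on we assume that no two points generate $Y$.

**Step 2: find $Z$, and count the points whose closure contains it.** Call a flat heavy if its size is at least $126$, otherwise light; light flats have size at most $48$. Two heavy flats meet in at least $252-188=64>48$ points, so their intersection is heavy. Since $Y$ is heavy, there is a least heavy flat $Z$, and the heavy flats are exactly the flats that contain $Z$. Call $x$ an $e$-point if $\mathrm{cl}(x)\supseteq Z$, i.e. if $\mathrm{cl}(x)$ is heavy. (In $\mathcal A_0$: $Z=P_e$, and the $e$-points are $P_e\cup S_1\cup S_2$.)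

Let $E$ be a heavy flat. If $x\in E$ is not an $e$-point, then $\mathrm{cl}(x)\subseteq E$ is light. Conversely, a point $x$ of a light flat has a light closure, so it is not an $e$-point. So the points of $E$ that are not $e$-points form the union of the light flats contained in $E$. These are closed under intersection and have sizes $0,42,45,48$, all $\equiv0\pmod3$. By Lemma 3, the number of $e$-points in $E$ is $\equiv|E|\pmod3$.

**Step 3: find $Z_2$, and count the points that generate it over $Z$.** Call a flat top if its size is at least $168$. Two top flats meet in at least $336-188=148>140$ points, so their intersection is top. Let $Z_2$ be the least top flat; top flats are exactly the flats containing $Z_2$. As $Z_2$ is heavy, $Z_2\supseteq Z$. Call $x$ an $f$-point if $\mathrm{cl}(Z\cup x)\supseteq Z_2$, i.e. if $\mathrm{cl}(Z\cup x)$ is top. (In $\mathcal A_0$: $Z_2=P_e\cup P_f$, and the $f$-points are $P_f\cup T_1\cup T_2$.)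

Let $E$ be a top flat. The points of $E$ that are not $f$-points form the union of the flats $A$ with $Z\subseteq A\subseteq E$ and $|A|\in\{126,133,140\}$: if $x\in E$ is not an $f$-point, $\mathrm{cl}(Z\cup x)$ is such a flat, and if $x$ lies in such a flat $A$, then $\mathrm{cl}(Z\cup x)\subseteq A$ is not top. These flats are closed under intersection (the intersection contains $Z$, so it is heavy, and it is not top), and their sizes are $\equiv0\pmod7$. By Lemma 3, the number of $f$-points in $E$ is $\equiv|E|\pmod7$.

Let $\mathcal I$ be the set of top flats. It is intersection-closed with largest member $Y$; "proper" means $\ne Y$. The two counts read as follows.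

| $\lvert E\rvert$ | 168 | 171 | 175 | 178 | 188 |
|---|---|---|---|---|---|
| number of $e$-points mod 3 | 0 | 0 | 1 | 1 | 2 |
| number of $f$-points mod 7 | 0 | 3 | 0 | 3 | 6 |

The last column shows that $e$-points and $f$-points exist. (In $\mathcal A_0$ there are $140\equiv2\pmod 3$ and $48\equiv6\pmod7$ of them.)

**Step 4: an $e$-point and an $f$-point together reach $Z_2$ but not $Y$.** Let $x$ be an $e$-point and $x'$ an $f$-point. Then $\mathrm{cl}(\{x,x'\})\supseteq\mathrm{cl}(x)\supseteq Z$, hence $\mathrm{cl}(\{x,x'\})\supseteq\mathrm{cl}(Z\cup x')\supseteq Z_2$. By the assumption of Step 1,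
$$\mathrm{cl}(Z_2\cup\{x,x'\})=\mathrm{cl}(\{x,x'\})\ne Y.\tag{2}$$
Since both kinds of points exist, it follows that $\mathrm{cl}(Z_2\cup x)\ne Y$ for every $e$-point $x$ and for every $f$-point $x$.

**Step 5: find two $e$-points that generate $Y$ over $Z_2$.** Call a proper $E\in\mathcal I$ big if $|E|\in\{175,178\}$ and small if $|E|\in\{168,171\}$. Condition 1 of Lemma 4 is clear. For condition 2: $E\cap E'$ and $E'\cap E''$ have size at least $175$ and lie in $E'$, which has size at most $178$. So $|E\cap E'\cap E''|\ge350-178=172>171$, and this proper member of $\mathcal I$ is big. Let $D_1,\dots,D_\nu$ be as in Lemma 4. (In $\mathcal A_0$: $\nu=2$ and $D_i=P_e\cup P_f\cup S_i$.)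

For $D\in\mathcal I$ let $g(D)$ be the number of $e$-points $x$ with $\mathrm{cl}(Z_2\cup x)=D$. For $E\in\mathcal I$ a point $x$ lies in $E$ if and only if $\mathrm{cl}(Z_2\cup x)\subseteq E$. So $\sum_{D\subseteq E}g(D)$ is the number of $e$-points in $E$, which by the table is $\equiv[E\text{ big}]\pmod3$ for proper $E$ and $\equiv2$ for $E=Y$. Lemma 4(c) with $\rho=1$, $\sigma=2$, $N=3$ gives
$$g(D)\equiv[D\in\{D_1,\dots,D_\nu\}]\ \ (D\text{ proper}),\qquad g(Y)\equiv2-\nu\pmod3.$$
By Step 4, $g(Y)=0$. So $\nu\equiv2\pmod3$, and in particular $\nu\ge2$. Since $g(D_1),g(D_2)\not\equiv0$, there are $e$-points $s_1,s_2$ with $\mathrm{cl}(Z_2\cup s_i)=D_i$. By Lemma 4(a) no proper member of $\mathcal I$ contains both $D_1$ and $D_2$, so $\mathrm{cl}(D_1\cup D_2)=Y$. Also $D_1\cap D_2\in\mathcal I$ is proper and not big, since $D_1\not\sim D_2$. So it is small, and $|Z_2|\le171$.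

**Step 6: find two $f$-points with the same property, one at a time.** Let $x$ be an $f$-point and $C=\mathrm{cl}(Z_2\cup x)$, which is proper by Step 4. We claim that $C$ is small. Suppose $C$ is big. Since $D_1\not\sim D_2$, there is $i\in\{1,2\}$ with $C\not\sim D_i$. By (2), $\mathrm{cl}(\{x,s_i\})=\mathrm{cl}(Z_2\cup\{x,s_i\})\supseteq C\cup D_i$. By Lemma 4(b) no proper member contains $C\cup D_i$, so $\{x,s_i\}$ generates $Y$. This contradicts the assumption of Step 1.

*$|Z_2|=168$.* Otherwise $|Z_2|=171$. Then the only small member of $\mathcal I$ is $Z_2$, so by the claim all $f$-points lie in $Z_2$. By the table their number is $\equiv3\pmod7$ when counted in $Z_2$, and $\equiv6\pmod7$ when counted in $Y$, a contradiction.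

*The members of size $171$.* Let $B_1,\dots,B_\mu$ be all members of $\mathcal I$ of size $171$. Two distinct ones meet in a member of $\mathcal I$ of size less than $171$, which has size $168$ and contains $Z_2$, so it is $Z_2$. Hence the sets $B_i\setminus Z_2$ are disjoint $3$-sets, and the small members of $\mathcal I$ are $Z_2,B_1,\dots,B_\mu$. If an $f$-point $x$ lies in $E\in\mathcal I$, then $\mathrm{cl}(Z_2\cup x)\subseteq E$ is small by the claim; so $x$ lies in $Z_2$ or in some $B_i\subseteq E$. By the table, the number of $f$-points is $\equiv0\pmod7$ in $Z_2$ and $\equiv3$ in $B_i$, so it is $\equiv3$ in $B_i\setminus Z_2$. With $\mu(E)=\#\{i:B_i\subseteq E\}$, the number of $f$-points in $E$ is therefore $\equiv3\mu(E)\pmod7$. Compare with the table: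

- for $E=Y$: $3\mu\equiv6\pmod7$, so $\mu\equiv2\pmod7$ and $\mu\ge2$;
- for proper $E$: $3\mu(E)\equiv0$ or $3$, so $\mu(E)\equiv0$ or $1\pmod7$; moreover $3\mu(E)\le|E\setminus Z_2|\le178-168=10$, so $\mu(E)\le3$ and thus $\mu(E)\le1$.

So no proper member contains $B_1\cup B_2$, that is, $\mathrm{cl}(B_1\cup B_2)=Y$.

*The points $t_i$.* For $i=1,2$ choose an $f$-point $t_i\in B_i\setminus Z_2$; it exists because the count there is $\equiv3\not\equiv0$. Since $Z_2\subseteq\mathrm{cl}(Z\cup t_i)$, we have $\mathrm{cl}(Z\cup t_i)=\mathrm{cl}(Z_2\cup t_i)$. This is a member of $\mathcal I$ contained in $B_i$ and of size greater than $168$, so it equals $B_i$.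

**Step 7: run the model computation.** Put $C_i=\mathrm{cl}(s_i)\supseteq Z$. Then $h(C_i)=h(\{s_i\})\le1$ and $h(B_i)=h(Z\cup t_i)\le h(Z)+1$. Submodularity gives
$$2+2h(Z)\ \ge\ h(B_1)+h(B_2)\ \ge\ h(B_1\cup B_2)+h(B_1\cap B_2)=h(Y)+h(Z_2),\tag{3}$$
$$2\ \ge\ h(C_1)+h(C_2)\ \ge\ h(C_1\cup C_2)+h(Z),\tag{4}$$
$$h(C_1\cup C_2)+h(Z_2)\ \ge\ h(C_1\cup C_2\cup Z_2)+h(Z)=h(Y)+h(Z).\tag{5}$$
In (3) we used $\mathrm{cl}(B_1\cup B_2)=Y$ and $B_1\cap B_2=Z_2$. In (4) we used $C_1\cap C_2\supseteq Z$ and monotonicity. In (5) we used $(C_1\cup C_2)\cap Z_2\supseteq Z$, and that $\mathrm{cl}(C_1\cup C_2\cup Z_2)$ contains $\mathrm{cl}(Z_2\cup s_i)=D_i$ for $i=1,2$, so it is $Y$. Adding (3), (4), (5) and cancelling gives $4\ge2h(Y)$, i.e. $h(Y)\le2$.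

**Step 8: bound $b$ and conclude.** The set $\{s_1,s_2,t_1\}$ generates $Y$: its closure contains $Z_2$ by (2), hence $D_1\cup D_2$, hence is $Y$. So $b(\mathcal A)\le3$. As $\mathcal A$ was arbitrary, $b(188,L)=3$, and Lemma 2 with $\alpha=2$ gives $m(n,188,L)\le c'n^2$. Together with the lower bounds this proves Theorem 1, and Füredi's conjecture is false. $\blacksquare$

## One group of $2m$ blocks: $b=2$ and exponent $m/(m-1)$

To make the gap $b-a$ large, we first look at a family with $b=2$ and $a$ close to $1$, and then stack several copies. Fix $m\ge2$. For each $j\in[m]$ take a block of $m^2$ points of type $\{j\}$ and a block of one point of type $[m]\setminus\{j\}$. For $U\subseteq[m]$ let $A_U$ be the union of the blocks whose type is contained in $U$. A block of type $[m]\setminus\{j\}$ lies in $A_U$ only if $|U|\ge m-1$; exactly one does if $|U|=m-1$, and all $m$ do if $U=[m]$. So $|A_U|=\varphi(|U|)$ with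
$$\varphi(j)=m^2j\ \ (0\le j\le m-2),\qquad\varphi(m-1)=m^2(m-1)+1,\qquad\varphi(m)=m^3+m.$$
For $m=3$ the sizes are $0,9,19$, and the whole set has $30$ points. Each type is a proper subset of $[m]$, so every point lies in some $A_U$ with $U\ne[m]$, and the family $\{A_U:U\ne[m]\}$ has $b\ge2$. The point of type $[m]\setminus\{j\}$ has closure $D_j=A_{[m]\setminus\{j\}}$, and two different $D_j$ generate everything, so $b=2$.

For an admissible $h$ on this family put $E_j=D_1\cap\dots\cap D_j$. Then $h(D_j)\le1$ and, since $\mathrm{cl}(E_j\cup D_{j+1})=Y$ (the set $E_j\cup D_{j+1}$ contains blocks of type $\{j+1\}$ and of type $\{l\}$ for $l\neq j+1$, and so all the singleton types, provided $j\le m-1$),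
$$h(E_j)+h(D_{j+1})\ge h(Y)+h(E_{j+1})\qquad(1\le j\le m-1).$$
(To check the parenthesis: $D_{j+1}$ contains type $\{l\}$ for all $l\ne j+1$, and $E_j=A_{\{j+1,\dots,m\}}$ contains type $\{j+1\}$. A set $A_U$ containing all of these has $U=[m]$.) Summing over $j$ gives $m\ge\sum_jh(D_j)\ge(m-1)h(Y)$, so $h(Y)\le m/(m-1)$.

If $r$ such groups could be stacked so that $b$ and $a$ both add up, we would get $b=2r$ and $a=rm/(m-1)$. For $m=3$, $r=2$ this is $b=4$, $a=3$. As before, the difficulty is that all other families with the same sizes compete. We make the groups live on very different scales, so that the size of a flat can be read like a number in a positional system, one digit per group, and we choose the scales so that congruences see one group at a time.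

## Stacked groups: $b=2r+u$ and exponent $rm/(m-1)+u$

**Theorem 2.** For all integers $m\ge2$, $r\ge1$, $u\in\{0,1\}$ there are $k,L$ with
$$b(k,L)=2r+u,\qquad m(n,k,L)=\Theta\big(n^{\,rm/(m-1)+u}\big).$$

**Step 1: fix the parameters and check that digits are well defined.** Let $\varphi$ be as above, $k_0=\varphi(m)=m^3+m$, $R=r+u$, $P=m^2$, $M=P(k_0+2)+1$, and
$$q_i=P^{i-1}M^{R-i}\qquad(1\le i\le R).$$
Note $M\equiv1\pmod P$, so $M$ is coprime to $P$. Since $q_{i+1}/q_i=P/M<1$, the $q_i$ decrease. Groups $1,\dots,r$ have digits $0,\dots,m$ and $\varphi_i=\varphi$. If $u=1$, group $R=r+1$ has digits $0,1$ and $\varphi_R(j)=j$. "Top" means the largest digit of the group in question. Let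
$$k=\sum_{i=1}^R\varphi_i(\mathrm{top})\,q_i,\qquad L=\Big\{\sum_{i=1}^R\varphi_i(d_i)q_i:\ d_i\text{ a digit of group }i\Big\}\setminus\{k\}.$$
Put $t_i=\sum_{j>i}\varphi_j(\mathrm{top})q_j$, the largest possible contribution of the groups after $i$. Then
$$t_i\le k_0q_i\sum_{s\ge1}\Big(\frac PM\Big)^s=q_i\,\frac{k_0P}{M-P}=q_i\,\frac{k_0P}{(k_0+1)P+1}<q_i.\tag{6}$$
The differences of consecutive values of $\varphi$ are $m^2$, $\varphi(m-1)-\varphi(m-2)=m^2+1$ and $\varphi(m)-\varphi(m-1)=m^2+m-1\ge5$, and for $\varphi_R$ with $u=1$ the difference is $1$. All are at least $1$. So if two digit vectors first differ at position $i$, the one with the larger digit there gives a larger number: it gains at least $q_i$ at position $i$ and loses at most $t_i<q_i$ afterwards. Hence each element of $L\cup\{k\}$ has a unique digit vector, and sizes are ordered lexicographically by digit vectors. In particular every element of $L$ is less than $k$.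

For example, $m=2$, $r=1$, $u=1$: $k_0=10$, $P=4$, $M=49$, $q_1=49$, $q_2=4$. The sizes are $49\cdot\{0,5,10\}+4\cdot\{0,1\}$, so $k=494$ and $L=\{0,4,245,249,490\}$.

**Step 2: lower bounds for $b$ and $m$.** For $i\le r$ and $j\in[m]$ take a block of $m^2q_i$ points of type $(i,\{j\})$ and a block of $q_i$ points of type $(i,[m]\setminus\{j\})$. If $u=1$, add a block of $q_R$ points of type $(R,\{1\})$. The total is $k$. For $U=(U_1,\dots,U_R)$ with $U_i\subseteq[m]$ for $i\le r$ (and $U_R\subseteq\{1\}$ if $u=1$), let $A_U$ be the union of the blocks of types $(i,T)$ with $T\subseteq U_i$. By the count in the previous section, $|A_U|=\sum_i\varphi_i(|U_i|)q_i$; and $A_U\cap A_{U'}=A_{U\cap U'}$ with componentwise intersection. Let $\mathcal A_0$ be the family of all $A_U\ne[k]$, i.e. all $A_U$ in which some $U_i$ is not full. It is intersection-closed with sizes in $L$.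

Take any $2r+u-1$ points. Then some group $i\le r$ contains at most one of them, or $u=1$ and group $R$ contains none. In the first case let $U_i$ be the second entry $T$ of the type $(i,T)$ of that one point (or $\emptyset$ if there is none), which is not $[m]$; in the second case let $U_R=\emptyset$. With all other components full, $A_U\neq[k]$ contains all the points. So $b(\mathcal A_0)\ge2r+u$.

For $m(n,k,L)$ apply Lemma 1. The chosen sets are $A_{(i,j)}$ for $i\le r$, $j\in[m]$, and $A_{(R,1)}$ if $u=1$; here $A_{(i,j)}\in\mathcal A_0$ is the $A_U$ with $U_i$ equal to the full set minus $j$ and all other components full. A point of type $(i,T)$ is missed by exactly the $A_{(i,j)}$ with $j\in T$. Assign the number $N=\lfloor(n/k)^{1/(m-1)}\rfloor$ to the $A_{(i,j)}$ with $i\le r$, and $N'=\lfloor n/k\rfloor$ to $A_{(R,1)}$. Since $|T|\le m-1$ in groups $i\le r$, the products in Lemma 1 are at most $N^{m-1}\le n/k$, respectively $N'\le n/k$. So for $n\ge k$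
$$m(n,k,L)\ge N^{rm}(N')^u\ge c\,n^{rm/(m-1)+u}.$$

**Step 3: set up the upper bounds with a chain of flats.** Let $\mathcal A$ be any intersection-closed family on $[k]$ with sizes in $L$, $\mathcal L$ its flats, and $h$ an $\mathcal A$-admissible function. For $A\in\mathcal L$ let $d_i(A)$ be the digits of $|A|$. Let $\mathcal L_i$ be the set of flats whose first $i$ digits are top. So $\mathcal L_0=\mathcal L$ and $\mathcal L_R=\{[k]\}$. We want a least member of each $\mathcal L_i$.

*If the first non-top digit of $A$ is at $j$, then $|A|\le k-\delta_jq_j$,* where $\delta_j=m^2+m-1\ge5$ for $j\le r$, and $\delta_R=1$ if $u=1$. Indeed $k-|A|$ is a sum of nonnegative terms $(\varphi_l(\mathrm{top})-\varphi_l(d_l(A)))q_l$, and the term with $l=j$ is at least $\delta_jq_j$.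

*$\mathcal L_i$ is closed under intersection.* Let $A,B\in\mathcal L_i$. Then $|A|,|B|\ge k-t_i$, so $|A\cap B|\ge k-2t_i$. Suppose the first non-top digit of the flat $A\cap B$ is at some $j\le i$. Then $\delta_jq_j\le2t_i$. If $j\le r$ this is impossible, because $2t_i<2q_i\le2q_j$ and $\delta_j\ge5$. If $j=R=r+1$, then $i=R$ and $t_R=0$, again impossible.

So $\mathcal L_i$, which contains $[k]$, has a least member $F^{(i)}$. Since $\mathcal L_0\supseteq\mathcal L_1\supseteq\dots\supseteq\mathcal L_R$,
$$\mathrm{cl}(\emptyset)=F^{(0)}\subseteq F^{(1)}\subseteq\dots\subseteq F^{(R)}=[k].$$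

*A flat $E\supseteq F^{(i-1)}$ has its first $i-1$ digits top.* Indeed $|E|\ge|F^{(i-1)}|$, sizes are ordered lexicographically, and the first $i-1$ digits of $|F^{(i-1)}|$ are top.

**Step 4: state what one link of the chain must satisfy.** 

**Claim A.** Let $Z=F^{(i-1)}$ and $Y=F^{(i)}$. Then $h(Y)\le h(Z)+\frac m{m-1}$ if $i\le r$, and $h(Y)\le h(Z)+1$ if $i=R=r+1$. Moreover $Y=\mathrm{cl}(Z\cup Q)$ for some set $Q$ of at most $2$ points, respectively at most $1$ point.

Claim A implies Theorem 2. Starting from $h(F^{(0)})=h(\emptyset)=0$ we get $h([k])\le\frac{rm}{m-1}+u$. The union of the sets $Q$ for $i=1,\dots,R$ generates $[k]$, because its closure contains $F^{(0)},F^{(1)},\dots,F^{(R)}$ one after the other; so $b(\mathcal A)\le2r+u$. Together with Step 2 this gives $b(k,L)=2r+u$, and Lemma 2 gives $m(n,k,L)=O(n^{rm/(m-1)+u})$.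

The remaining steps prove Claim A. If $Z=Y$, take $Q=\emptyset$. So assume $Z\ne Y$.

**Step 5: describe the flats between $Z$ and $Y$ by one digit.** Let $\mathcal I$ be the set of flats $E$ with $Z\subseteq E\subseteq Y$; it is intersection-closed with largest member $Y$, and "proper" means $\ne Y$. Abbreviate
$$q=q_i,\quad t=t_i,\quad s=\sum_{l<i}\varphi_l(\mathrm{top})q_l,\quad |E|'=|E|-s,\quad d(E)=d_i(E).$$
By the last statement of Step 3, all $E\in\mathcal I$ have their first $i-1$ digits top, so
$$\varphi_i(d(E))\,q\ \le\ |E|'\ \le\ \varphi_i(d(E))\,q+t.\tag{7}$$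
If $d(E)$ is top, then $E\in\mathcal L_i$, so $E\supseteq F^{(i)}=Y$ and $E=Y$. If $E\subseteq E'$, then $d(E)\le d(E')$, by the lexicographic order.

*The case $i=r+1$.* Here $t=0$ and $\varphi_i(0)=0$. Every proper $E\in\mathcal I$ has $d(E)=0$, so $|E|=s$ by (7). As $E\supseteq Z$ and $|Z|=s$, the only proper member of $\mathcal I$ is $Z$. So any $x\in Y\setminus Z$ has $\mathrm{cl}(Z\cup x)=Y$, and $h(Y)\le h(Z)+1$. This is Claim A with $Q=\{x\}$.

From now on $i\le r$, so $\varphi_i=\varphi$ and $d(Y)=m$.

**Step 6: see the digit modulo $P^i$.** For $j>i$ the number $q_j$ is divisible by $P^{j-1}$, hence by $P^i$. Also $Pq$ is divisible by $P^i$. Since $q=P^{i-1}M^{R-i}$ with $M$ coprime to $P$, for an integer $x$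
$$xq\equiv0\pmod{P^i}\iff P\mid x.\tag{8}$$
So $|E|'\equiv\varphi(d(E))q\pmod{P^i}$, which means:
$$|E|'\equiv0\ \text{ if }d(E)\le m-2,\qquad|E|'\equiv q\ \text{ if }d(E)=m-1,\qquad|Y|'\equiv mq\pmod{P^i}.\tag{9}$$

**Step 7: apply class counting.** Call a proper $E\in\mathcal I$ big if $d(E)=m-1$. Condition 1 of Lemma 4 holds because $d$ is monotone and $d(E)\le m-1$ for proper $E$. For condition 2, let $E,E',E''$, $E\cap E'$, $E'\cap E''$ be big. The two intersections lie in $E'$, so by (7)
$$|E\cap E'\cap E''|'\ \ge\ |E\cap E'|'+|E'\cap E''|'-|E'|'\ \ge\ \varphi(m-1)q-t\ >\ \varphi(m-2)q+t,$$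
where the last inequality holds since $\varphi(m-1)-\varphi(m-2)=m^2+1\ge5$ and $2t<2q$. So $d(E\cap E'\cap E'')>m-2$ by (7), and this proper member is big. Let $D_1,\dots,D_\nu$ be as in Lemma 4.

For $D\in\mathcal I$ let $g(D)=\#\{x\in Y:\mathrm{cl}(Z\cup x)=D\}$ and $w(D)=g(D)-s\,[D=Z]$. For $E\in\mathcal I$ a point $x\in Y$ lies in $E$ if and only if $\mathrm{cl}(Z\cup x)\subseteq E$, so $\sum_{D\subseteq E}w(D)=|E|-s=|E|'$. By (9) this is $\equiv q\,[E\text{ big}]$ for proper $E$, and $\equiv mq$ for $E=Y$. Lemma 4(c) with $\rho=q$, $\sigma=mq$, $N=P^i$ gives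
$$w(D)\equiv q\,[D\in\{D_1,\dots,D_\nu\}]\ \ (D\text{ proper}),\qquad g(Y)=w(Y)\equiv(m-\nu)q\pmod{P^i}.$$

*If $\nu\not\equiv m\pmod{m^2}$,* then $g(Y)\not\equiv0$ by (8). So some $x$ has $\mathrm{cl}(Z\cup x)=Y$, and $h(Y)\le h(Z)+1\le h(Z)+\frac m{m-1}$ with $Q=\{x\}$. Claim A holds.

*Otherwise* $\nu\equiv m\pmod{m^2}$, and since $\nu\ge0$ we have $\nu\ge m\ge2$. No $D_j$ equals $Z$: otherwise every $D_l\supseteq Z=D_j$, and as $D_l$ contains exactly one of the $D$'s, $l=j$ for all $l$, so $\nu=1$. Hence $g(D_j)=w(D_j)\equiv q\not\equiv0\pmod{P^i}$. So there are points $x_j$ with $\mathrm{cl}(Z\cup x_j)=D_j$, and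
$$h(D_j)\le h(Z)+1\qquad(1\le j\le m).\tag{10}$$

**Step 8: show that the $D_j$ interact as in the one-group model.** Let $E_j=D_1\cap\dots\cap D_j$ for $1\le j\le m$.

**Claim B.** $\mathrm{cl}(E_j\cup D_{j+1})=Y$ for $1\le j\le m-1$.

*Proof.* Suppose $G=\mathrm{cl}(E_j\cup D_{j+1})$, a member of $\mathcal I$, is proper. It contains $D_{j+1}$, so $G$ is big and $G\sim D_{j+1}$. For $a\le j$ we have $D_a\not\sim D_{j+1}$, so $G\not\sim D_a$, so $G\cap D_a$ is not big and $d(G\cap D_a)\le m-2$. By (7), with $\varphi(m-1)=m^3-m^2+1$ and $\varphi(m-2)=m^3-2m^2$,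
$$|Y\setminus(G\cup D_a)|=|Y|'-|G|'-|D_a|'+|G\cap D_a|'$$
$$\le(m^3+m)q+t-2(m^3-m^2+1)q+(m^3-2m^2)q+t=(m-2)q+2t.$$
Since $E_j\subseteq G$, we have $Y\setminus G\subseteq Y\setminus E_j=\bigcup_{a\le j}(Y\setminus D_a)$, and so $Y\setminus G=\bigcup_{a\le j}Y\setminus(G\cup D_a)$. As $j\le m-1$ and $t<q$,
$$|Y\setminus G|\le(m-1)\big((m-2)q+2t\big)\le(m^2-m)q.$$
On the other hand, by (7) again,
$$|Y\setminus G|=|Y|'-|G|'\ge\big(\varphi(m)-\varphi(m-1)\big)q-t=(m^2+m-1)q-t>(m^2+m-2)q\ge(m^2-m)q.$$
This is a contradiction. $\square$

**Step 9: finish Claim A.** For $j=1$, Claim B says $\mathrm{cl}(D_1\cup D_2)=Y$, so $Y=\mathrm{cl}(Z\cup\{x_1,x_2\})$, and we can take $Q=\{x_1,x_2\}$. By submodularity and Claim B,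
$$h(E_j)+h(D_{j+1})\ge h(E_j\cup D_{j+1})+h(E_j\cap D_{j+1})=h(Y)+h(E_{j+1})\qquad(1\le j\le m-1).$$
Sum over $j$, starting from $E_1=D_1$, cancel $h(E_2),\dots,h(E_{m-1})$, and use (10) and $E_m\supseteq Z$:
$$m\,h(Z)+m\ \ge\ \sum_{j=1}^mh(D_j)\ \ge\ (m-1)h(Y)+h(E_m)\ \ge\ (m-1)h(Y)+h(Z).$$
So $h(Y)\le h(Z)+\frac m{m-1}$. This proves Claim A and Theorem 2. $\blacksquare$

## Unbounded gaps and the threshold $B=2$

**Theorem 3.**

1. $b(k,L)-a(k,L)$ is unbounded, and $\inf a(k,L)/b(k,L)\le\frac12$, where the infimum is over all $(k,L)$ with $L\ne\emptyset$.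
2. For an integer $B\ge0$, the inequality $a(k,L)>b(k,L)-1$ holds for all $(k,L)$ with $b(k,L)=B$ if and only if $B\le2$.

*Proof.* **Part 1.** Theorem 2 with $u=0$ gives $b=2r$ and $a=rm/(m-1)$. So
$$b-a=r\,\frac{m-2}{m-1},\qquad\frac ab=\frac m{2(m-1)}.$$
With $m=3$ and $r\to\infty$ the difference $r/2$ is unbounded. With $m\to\infty$ the ratio tends to $\frac12$. (For $L\ne\emptyset$ we have $b\ge1$, as seen in the case $b=0$ above, so the ratio makes sense.)

**Part 2, validity for $B\le2$.** This was proved in the section on the covering construction: $a=0>-1$ for $B=0$, $a\ge1>0$ for $B=1$, and $a\ge\frac k{k-1}>1$ for $B=2$.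

**Part 2, failure for $B\ge3$.** For $B=3$ use Theorem 1, where $a=2=B-1$. For $B\ge4$ write $B=2r+u$ with $r\ge2$ and $u\in\{0,1\}$, and use Theorem 2 with $m=3$. Then
$$a=\frac{3r}2+u\le2r+u-1=B-1,$$
because $r/2\ge1$. For $r\ge3$ the inequality is strict, so then even $a<b-1$. $\blacksquare$

The value $B=3$ really needs the six-block family of Theorem 1: in Theorem 2 it occurs only for $r=u=1$, where $a=\frac m{m-1}+1>2=B-1$.

In all the counterexamples, from Theorems 1 and 2, the exponent exists in the strong sense $m(n,k,L)=\Theta(n^a)$ with $a$ rational. So the failure of $a>b-1$ does not depend on how $a(k,L)$ is interpreted.
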